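# A planar graph with a tree backbone that needs seven colours

## Three theorems on tree backbones in planar graphs

**Theorem A.** There is a planar graph $G$ on $220$ vertices with a spanning tree $T$ such that $(G,T)$ has no $2$-backbone $6$-colouring. Hence $\mathrm{BBC}_2(\mathcal P,\mathcal F)\neq 6$.

**Theorem B.** $\mathrm{BBC}_2(\mathcal P,\mathcal F)=7$. For every $n\ge 220$ the value $7$ is attained by a maximal planar graph on $n$ vertices with a spanning-tree backbone.

**Theorem C.** Given a planar graph $G$ and a spanning tree $T$ of $G$, deciding whether $\mathrm{BBC}_2(G,T)\le 6$ is NP-complete.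

Now the vocabulary. All graphs are simple.

**Definition 1 (backbone colouring).** Let $G=(V,E)$ be a graph and $H=(V,E(H))$ a spanning subgraph, called the *backbone*. For an integer $q\ge2$, a *$q$-backbone $k$-colouring* of $(G,H)$ is a map $f:V\to\{1,\dots,k\}$ with $|f(u)-f(v)|\ge 1$ for every $uv\in E(G)$ and $|f(u)-f(v)|\ge q$ for every $uv\in E(H)$. The least $k$ for which one exists is $\mathrm{BBC}_q(G,H)$.

So colours are integers, every edge asks for different colours, and the backbone edges ask for colours that are far apart. For example, let $G$ be a triangle $u_0u_1u_2$ with backbone edges $u_0u_1,u_0u_2$, and $q=2$. With three colours, $f(u_0)=2$ leaves nothing for $u_1$, while $f(u_0)=1$ or $3$ leaves a single colour for both $u_1$ and $u_2$, which are adjacent. The colours $1,3,4$ on $u_0,u_1,u_2$ work, so $\mathrm{BBC}_2=4$.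

**Definition 2 (the parameter of two classes).** For graph classes $\mathcal G,\mathcal H$, $\mathrm{BBC}_q(\mathcal G,\mathcal H)$ is the maximum of $\mathrm{BBC}_q(G,H)$ over all pairs with $G\in\mathcal G$, $H\in\mathcal H$ and $H$ a (spanning) subgraph of $G$. We write $\mathcal P$ for the planar graphs and $\mathcal F$ for the forests.

The triangle above, with its path backbone, shows $\mathrm{BBC}_2(\mathcal P,\mathcal F)\ge4$. Broersma et al. showed that $\mathrm{BBC}_2(\mathcal P,\mathcal F)\ge 6$, and the Four-Colour Theorem gives $\mathrm{BBC}_2(\mathcal P,\mathcal F)\le7$. They conjectured that the value is $6$; the conjecture is stated as a problem in "List circular backbone colouring" (https://core.ac.uk/download/49501153.pdf). Theorem A disproves it, and Theorem B gives the true value. Theorem C says that, unless P $=$ NP, no polynomial-time test tells which planar graphs with a spanning-tree backbone can do with six colours.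

Theorem A is self-contained. Theorem B uses the Four-Colour Theorem, for the upper bound only. Theorem C uses the NP-completeness of $3$-colourability of planar graphs (Garey, Johnson, Stockmeyer, *Some simplified NP-complete graph problems*, Theoret. Comput. Sci. 1 (1976)).

From textbook planarity we use: a new vertex placed inside a triangular face and joined to some corners keeps a graph planar; a planar graph can be drawn with any chosen face as the outer one; hence two planar graphs glued at one vertex form a planar graph; and any planar graph becomes *maximal planar* (no further edge can be added between its vertices) after adding suitable edges. We also use that a connected graph on $n$ vertices with $n-1$ edges is a tree.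

From now on *colouring* means $2$-backbone colouring with colours $1,\dots,6$, unless another number of colours is named. Since a $k$-colouring with $k\le6$ is also a $6$-colouring, $\mathrm{BBC}_2(G,H)\le6$ holds exactly when a colouring in this sense exists.

**Definition 3 (reflection).** The *reflection* is the map $i\mapsto7-i$ on $\{1,\dots,6\}$. It preserves all distances $|i-j|$, so it turns colourings into colourings. For example it sends the triple $(5,3,6)$ to $(2,4,1)$, and it exchanges $3$ and $4$.

## Small backbones on $K_4$, by hand

The table we use constantly lists, for each colour, the colours at distance at least $2$ from it: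

| colour | colours at distance $\ge2$ |
|---|---|
| 1 | 3, 4, 5, 6 |
| 2 | 4, 5, 6 |
| 3 | 1, 5, 6 |
| 4 | 1, 2, 6 |
| 5 | 1, 2, 3 |
| 6 | 1, 2, 3, 4 |

Take $K_4$ with a Hamilton path as backbone. The colours $2,4,1,3$ along the path have consecutive differences $2,3,2$, so four colours suffice, and of course four are needed.

Take $K_4$ on $u_0,u_1,u_2,u_3$ with the star $u_0u_1,u_0u_2,u_0u_3$ as backbone. With only the colours $1,\dots,4$ all four are used, so some $u_i$ with $i\neq 0$ has a colour differing by $1$ from $f(u_0)$, which the backbone forbids. The colours $1,3,4,5$ on $u_0,\dots,u_3$ work. Hence $\mathrm{BBC}_2=5$.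

Now look at the star again with all six colours allowed. The argument "some other vertex gets a neighbouring colour" would work if the available colours came in two adjacent pairs. If the four vertices could only use
$$\{1,2\}\cup\{5,6\},\tag{1}$$
then all four of these colours would occur, the vertex having the partner of $f(u_0)$ (the partner of $1$ is $2$, that of $5$ is $6$, and vice versa) would be some $u_i$ with $i\ne0$, and the backbone edge $u_0u_i$ would have difference $1$. Thus six colours would fail. The plan for Theorem A is to build a planar device which, attached at a vertex, forbids that vertex the two middle colours $3$ and $4$.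

## Two attempts and where they stop

### Rules that see only a colour class and a side of the forest

If one hopes that six colours are enough, here is a natural try. Take a proper colouring $c:V\to\{1,2,3,4\}$, from the Four-Colour Theorem. The rule $f=2c-1$ uses $1,3,5,7$ and makes every edge of $G$ a backbone edge, which is wasteful, since a forest is bipartite. So let $\varepsilon:V\to\{0,1\}$ be a proper $2$-colouring of the forest, and look for a rule $f(v)=\varphi(c(v),\varepsilon(v))$ with values in $\{1,\dots,6\}$. Since such a rule knows only $c$ and $\varepsilon$, we ask that for all $p\neq q$ and all $\delta,\delta'$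
$$\varphi(p,\delta)\ne\varphi(q,\delta'),\qquad |\varphi(p,0)-\varphi(q,1)|\ge2.\tag{2}$$

No such $\varphi$ exists. Put $C_p=\{\varphi(p,0),\varphi(p,1)\}$. By (2) these are four pairwise disjoint nonempty subsets of $\{1,\dots,6\}$, so at least two of them are singletons, say $\{i\}$ and $\{j\}$ with $i<j$. If $C_p=\{i\}$, then (2) puts both $\varphi(q,0)$ and $\varphi(q,1)$ at distance at least $2$ from $i$ for each $q\ne p$. So $j\ge i+2$, and the other two sets avoid
$$N=\{i-1,i,i+1\}\cup\{j-1,j,j+1\}.$$
They are disjoint and nonempty, so at least two colours must lie outside $N$.

If $i=1$, then $j=4$ and $j=5$ each leave one colour, $j=3$ leaves $\{5,6\}$ and $j=6$ leaves $\{3,4\}$. If $i\ge2$, then $N$ contains the four colours $i-1,i,i+1,j$, and also $j+1$ when $j\le5$, which leaves at most one colour. So $j=6$, and $N=\{i-1,i,i+1\}\cup\{5,6\}$ leaves two colours only for $i=4$, namely $\{1,2\}$. In every surviving case exactly two consecutive colours remain, so the last two sets are singletons whose elements differ by $1$, against (2).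

This does not disprove the conjecture, since a colouring may use much more of the graph than $c$ and $\varepsilon$. It shows only that this shortcut stops at six.

### Forbidding colour $3$ with a star alone

Now try to build the device that forbids $3$ at a vertex $u$. Make all edges at $u$ backbone edges. If $f(u)=3$, all neighbours of $u$ have colours in $\{1,5,6\}$. If the neighbours could not be properly coloured with three colours, we would be done.

This cannot happen. In a planar graph, the subgraph induced on the neighbours of $u$ is outerplanar: delete $u$ from a plane drawing of $u$ with its neighbours, and all neighbours lie on the face that contained $u$. Outerplanar graphs are $3$-colourable. So the graph induced on $u$ and its neighbours, with the star at $u$ as backbone, always has a colouring with $f(u)=3$.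

But something is gained. The three colours $1,5,6$ do not play the same role: $5$ and $6$ are close to each other and $1$ is far from both. If the neighbourhood has a $3$-colouring that is unique up to renaming, and if every ordered pair of distinct colours appears on some chosen triangle at $u$, then it is enough to have a gadget for a triangle $abc$ that forbids one pattern, say $(f(a),f(b),f(c))=(5,3,6)$. One of the chosen triangles will be hit, whatever the renaming. This is the way past the obstacle: the star gives three colours, a rigid neighbourhood gives all ordered pairs, and a triangle gadget kills one pair.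

## The triangle gadget $D(a,b,c)$

Start with a triangular face $abc$ and put eight new vertices $y,z,x,t,r_1,r_2,s,w$ inside it, in two stages. For the board, draw $abc$ large and the triangle $xyz$ inside it.

First, join $y$ to $a,b$; join $z$ to $a,c$; join $x$ to $b,c$; and make $x,y,z$ pairwise adjacent. Together with $abc$ this is an octahedron, with inner faces $aby,\ bcx,\ acz,\ ayz,\ bxy,\ cxz,\ xyz$. Second, fill two of these faces:

* in face $acz$ put $t$ adjacent to $a,c,z$; in face $act$ put $r_1$ adjacent to $a,c,t$; in face $atr_1$ put $r_2$ adjacent to $a,t,r_1$;
* in face $xyz$ put $s$ adjacent to $x,y,z$; in face $xys$ put $w$ adjacent to $x,y,s$.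

The backbone edges of the gadget are
$$ay,\ yw,\ wx,\ xs,\qquad ar_2,\ r_2r_1,\ r_2t,\ tz.\tag{3}$$

The gadget is planar, because after the octahedron every step inserts a vertex into a triangular face. All edges in (3) are edges of the graph. They form a tree on $a$ and the eight new vertices: the path $a,y,w,x,s$, and, sharing only $a$ with it, the edge $ar_2$ followed by $r_2r_1$ and $r_2t$, then $tz$. The vertices $b$ and $c$ meet no backbone edge of the gadget.

**Lemma 1.** No colouring has $(f(a),f(b),f(c))=(5,3,6)$, and none has $(f(a),f(b),f(c))=(2,4,1)$.

The second pattern is the reflection of the first, so it suffices to exclude the first. Suppose $f(a)=5$, $f(b)=3$, $f(c)=6$.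

**Step 1: $f(y)\in\{1,2\}$.** This step uses the backbone edge at $y$. Since $ay$ is a backbone edge, $f(y)\in\{1,2,3\}$; since $y\sim b$ and $f(b)=3$, the colour $3$ is out.

**Step 2: $f(z)\in\{1,2\}$.** This is the job of $t,r_1,r_2$: they force $t$ into the middle, and then $tz$ pushes $z$ down. Since $ar_2$ is a backbone edge, $f(r_2)\in\{1,2,3\}$. Since $t\sim a,c$, $f(t)\in\{1,2,3,4\}$.

If $f(t)=1$, the backbone edge $r_2t$ forces $f(r_2)=3$. Then the backbone edge $r_2r_1$ forces $f(r_1)\in\{1,5,6\}$. But these are exactly the colours of $t,a,c$, all adjacent to $r_1$, so this is impossible. If $f(t)=2$, no colour of $\{1,2,3\}$ is at distance at least $2$ from $2$, so $r_2$ has no colour. Hence $f(t)\in\{3,4\}$.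

Since $z\sim a,c$, $f(z)\notin\{5,6\}$. The colours at most $4$ at distance at least $2$ from $3$ are $\{1\}$, and those at distance at least $2$ from $4$ are $\{1,2\}$. So $f(z)\in\{1,2\}$.

**Step 3: $f(x)\in\{4,5\}$.** This step combines the first two. Since $y\sim z$, $\{f(y),f(z)\}=\{1,2\}$. Since $x$ is adjacent to $b,c,y,z$, its colour is not in $\{3,6,1,2\}$.

**Step 4: neither value of $f(x)$ is possible.** This is the job of $s$ and $w$: both will be forced to the same colour although they are adjacent. Since $s\sim y,z$, $f(s)\notin\{1,2\}$. The edges $xs$, $xw$ and $yw$ are backbone edges.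

If $f(x)=4$, then $f(s),f(w)\in\{1,2,6\}$. So $f(s)=6$. As $f(y)\in\{1,2\}$, the colours $1$ and $2$ are both within $1$ of $f(y)$, so $f(w)=6=f(s)$, contradicting $w\sim s$.

If $f(x)=5$, then $f(s),f(w)\in\{1,2,3\}$, so $f(s)=3$. If $f(y)=2$, no colour of $\{1,2,3\}$ is at distance at least $2$ from $f(y)$, so $w$ has no colour. If $f(y)=1$, then $f(w)=3=f(s)$, a contradiction again. This proves Lemma 1. $\square$

Both fillings are needed. Remove $t,r_1,r_2$ and keep the pattern $(5,3,6)$: then
$$y=1,\ z=4,\ x=5,\ s=2,\ w=3$$
is a colouring. Indeed the backbone differences on $ay,yw,wx,xs$ are $4,2,2,3$; the quadruples $(x,y,z,s)=(5,1,4,2)$ and $(x,y,s,w)=(5,1,2,3)$ have distinct entries; and on the remaining edges $yb,za,zc,xb,xc$ the colours are $1,3$; $4,5$; $4,6$; $5,3$; $5,6$. Remove $s,w$ instead: then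
$$y=1,\ z=2,\ x=4,\ t=4,\ r_2=1,\ r_1=3$$
is a colouring. The backbone differences on $ay,ar_2,r_2r_1,r_2t,tz$ are $4,4,2,3,2$, and the other edges are proper: $yb$ is $1,3$; $yz,yx,zx$ use $1,2,4$; $z$ with colour $2$ sees $5,6$ at $a,c$; $x$ with colour $4$ sees $3,6$ at $b,c$; $t$ with colour $4$ sees $5,6$; $r_1$ with colour $3$ sees $5,6,4$. Note that $x$ and $t$ are not adjacent.

## The vertex gadget $W$ and the exclusion of $3$ and $4$

Take a hexagon $v_1v_2\cdots v_6$ with a vertex $u$ inside it adjacent to all $v_i$. Outside the hexagon add the chords $v_1v_3,\ v_3v_5,\ v_5v_1$. All six spokes $uv_i$ are backbone edges. In the six triangular faces at $u$ insert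
$$D(v_1,u,v_2),\ D(v_5,u,v_4),\ D(v_2,u,v_3),\ D(v_6,u,v_5),\ D(v_3,u,v_4),\ D(v_1,u,v_6).\tag{4}$$
Each face $uv_iv_{i+1}$ (indices modulo $6$) receives exactly one gadget, and $u$ always plays the role of $b$. The resulting graph $W$ is planar with $7+6\cdot8=55$ vertices. Its backbone has $6+6\cdot8=54$ edges and is connected, since the spokes form a star on $u,v_1,\dots,v_6$ and each gadget adds a tree containing its vertex $a\in\{v_1,\dots,v_6\}$ and its eight new vertices. So the backbone is a spanning tree of $W$.

**Lemma 2.** Every colouring of $W$ has $f(u)\notin\{3,4\}$.

**Step 1: the hexagon is rigid.** The purpose is to express all $f(v_i)$ through three letters. Suppose $f(u)=3$. The spokes are backbone edges, so every $f(v_i)\in\{1,5,6\}$. The vertices $v_1,v_3,v_5$ are pairwise adjacent; write $f(v_1)=\alpha$, $f(v_3)=\gamma$, $f(v_5)=\beta$, so that $\{\alpha,\beta,\gamma\}=\{1,5,6\}$. Now $v_2\sim v_1,v_3$ gives $f(v_2)=\beta$; $v_4\sim v_3,v_5$ gives $f(v_4)=\alpha$; and $v_6\sim v_5,v_1$ gives $f(v_6)=\gamma$.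

**Step 2: every ordered pair occurs.** We read off $(f(a),f(c))$ for the six gadgets in the order of (4):
$$(\alpha,\beta),\ (\beta,\alpha),\ (\beta,\gamma),\ (\gamma,\beta),\ (\gamma,\alpha),\ (\alpha,\gamma).$$
These are all six ordered pairs of distinct colours of $\{1,5,6\}$. One of them is $(5,6)$, and that gadget has $(f(a),f(b),f(c))=(5,3,6)$, contradicting Lemma 1.

**Step 3: the colour $4$.** If $f(u)=4$, the reflection $7-f$ is a colouring of $W$ with value $3$ at $u$, which has just been excluded. $\square$

The orientation of each gadget matters: the hexagon has six edges and there are six ordered pairs, and (4) chooses the roles of $a$ and $c$ so that each pair is used exactly once.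

## The graph on $220$ vertices

**Step 1: the construction.** This step attaches $W$ to the star on $K_4$ that we looked at before (1). Let $K$ be a $K_4$ on $u_0,u_1,u_2,u_3$ with backbone edges $u_0u_1,u_0u_2,u_0u_3$. For each $i$ take a copy $W_i$ of $W$, all disjoint, and identify its vertex $u$ with $u_i$. Call the graph $G$. It is planar, because planar graphs are glued at single vertices. It has $4\cdot55=220$ vertices. Let $T$ consist of the star and the backbones of the $W_i$. It has $3+4\cdot54=219$ edges and is connected, so it is a spanning tree of $G$.

**Step 2: no colouring.** This step is the pairing argument from (1). Suppose $f$ is a colouring of $(G,T)$. Its restriction to each $W_i$ is a colouring of $W_i$, so Lemma 2 gives $f(u_i)\in\{1,2,5,6\}$. The four $u_i$ are pairwise adjacent, so each of $1,2,5,6$ occurs exactly once. The partner of $f(u_0)$ under $1\leftrightarrow2$, $5\leftrightarrow6$ is therefore $f(u_i)$ for some $i\neq0$. But $u_0u_i\in T$ and $|f(u_0)-f(u_i)|=1$, a contradiction.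

So $(G,T)$ has no $2$-backbone $6$-colouring and $\mathrm{BBC}_2(G,T)\ge7$. Since $G\in\mathcal P$ and $T\in\mathcal F$, $\mathrm{BBC}_2(\mathcal P,\mathcal F)\ne6$. This proves Theorem A. $\blacksquare$

## Seven colours always suffice, and maximal planar examples of every size

**Step 1: the upper bound.** Let $c:V\to\{1,2,3,4\}$ be a proper colouring of a planar graph, from the Four-Colour Theorem. Then $2c-1$ takes values in $\{1,3,5,7\}$, and adjacent vertices differ by at least $2$. This is a $2$-backbone $7$-colouring for every backbone. With Theorem A, $\mathrm{BBC}_2(\mathcal P,\mathcal F)=7$.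

**Step 2: every $n\ge220$.** We enlarge the example and keep the obstruction. Take $(G,T)$ from Theorem A, add $n-220$ new pendant vertices, each joined to the graph by one backbone edge, and then add non-backbone edges until the graph is maximal planar. The backbone is still a spanning tree. A colouring of the new pair restricts to a colouring of $(G,T)$, because all vertices and edges of $G$, and all edges of $T$, are still present. So at least seven colours are needed, and by Step 1 seven suffice. This proves Theorem B. $\blacksquare$

**Remark (a circular version).** Suppose backbone edges must satisfy $2\le|f(u)-f(v)|\le k-2$, and ask for the least such $k$. Every such colouring is a $2$-backbone $k$-colouring, so this least $k$ is at least $\mathrm{BBC}_2$. For planar $G$ it is at most $8$: the colours $1,3,5,7$ of a four-colouring have differences between $2$ and $6=8-2$. So the maximum of this circular parameter over $(\mathcal P,\mathcal F)$ is $7$ or $8$; in particular it is not $6$.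

## All four outer colours survive at $W$

For Theorem C we use $W$ as a building block in graphs that should sometimes be colourable, so we need the exact set of colours it allows.

**Lemma 3.** For each $i\in\{1,2,5,6\}$, $W$ has a colouring with $f(u)=i$.

**Step 1: the hexagon.** By reflection take $i\in\{1,2\}$. Give $v_1,v_4$ the colour $4$, give $v_2,v_5$ the colour $5$, and give $v_3,v_6$ the colour $6$. Around the hexagon the colours read $4,5,6,4,5,6$, which is proper, and $v_1,v_3,v_5$ have colours $4,6,5$. Each spoke has difference at least $4-2=2$. In the order of (4) the gadgets have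
$$(f(a),f(c))=(4,5),\ (5,4),\ (5,6),\ (6,5),\ (6,4),\ (4,6),$$
and $f(b)=i\in\{1,2\}$ in each.

**Step 2: filling the gadgets.** We give a colouring of the eight new vertices for each of the six pairs; it works for both values of $f(b)$.

| $(f(a),f(c))$ | $y$ | $z$ | $x$ | $t$ | $r_1$ | $r_2$ | $s$ | $w$ |
|---|---|---|---|---|---|---|---|---|
| (4,5) | 6 | 3 | 4 | 6 | 3 | 1 | 1 | 2 |
| (4,6) | 6 | 3 | 4 | 5 | 3 | 1 | 1 | 2 |
| (5,4) | 3 | 6 | 5 | 3 | 6 | 1 | 2 | 1 |
| (5,6) | 3 | 1 | 5 | 4 | 3 | 1 | 2 | 1 |
| (6,4) | 3 | 5 | 6 | 3 | 5 | 1 | 2 | 1 |
| (6,5) | 3 | 1 | 6 | 4 | 3 | 1 | 2 | 1 |

**Step 3: the check.** The gadget has $24$ edges besides $ab,bc,ca$: nine from the octahedron and three for each of $t,r_1,r_2,s,w$. We sort them so that the check is short. Two edges meet $b$, namely $by$ and $bx$; the colours of $y$ and $x$ are at least $3$ in every row, and $f(b)\le2$. The edge $ay$ is a backbone edge. Each of the remaining edges either is $cx$ or lies inside one of the five $K_4$'s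
$$\{a,c,z,t\},\ \{a,c,t,r_1\},\ \{a,t,r_1,r_2\},\ \{x,y,z,s\},\ \{x,y,s,w\}.$$
So it is enough to see that each quadruple has distinct entries and that $c,x$ have different colours:

| $(f(a),f(c))$ | $a,c,z,t$ | $a,c,t,r_1$ | $a,t,r_1,r_2$ | $x,y,z,s$ | $x,y,s,w$ | $c,x$ |
|---|---|---|---|---|---|---|
| (4,5) | 4,5,3,6 | 4,5,6,3 | 4,6,3,1 | 4,6,3,1 | 4,6,1,2 | 5,4 |
| (4,6) | 4,6,3,5 | 4,6,5,3 | 4,5,3,1 | 4,6,3,1 | 4,6,1,2 | 6,4 |
| (5,4) | 5,4,6,3 | 5,4,3,6 | 5,3,6,1 | 5,3,6,2 | 5,3,2,1 | 4,5 |
| (5,6) | 5,6,1,4 | 5,6,4,3 | 5,4,3,1 | 5,3,1,2 | 5,3,2,1 | 6,5 |
| (6,4) | 6,4,5,3 | 6,4,3,5 | 6,3,5,1 | 6,3,5,2 | 6,3,2,1 | 4,6 |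
| (6,5) | 6,5,1,4 | 6,5,4,3 | 6,4,3,1 | 6,3,1,2 | 6,3,2,1 | 5,6 |

The differences along the eight backbone edges are all at least $2$:

| $(f(a),f(c))$ | $ay$ | $yw$ | $wx$ | $xs$ | $ar_2$ | $r_2r_1$ | $r_2t$ | $tz$ |
|---|---|---|---|---|---|---|---|---|
| (4,5) | 2 | 4 | 2 | 3 | 3 | 2 | 5 | 3 |
| (4,6) | 2 | 4 | 2 | 3 | 3 | 2 | 4 | 2 |
| (5,4) | 2 | 2 | 4 | 3 | 4 | 5 | 2 | 3 |
| (5,6) | 2 | 2 | 4 | 3 | 4 | 2 | 3 | 3 |
| (6,4) | 3 | 2 | 5 | 4 | 5 | 4 | 2 | 2 |
| (6,5) | 3 | 2 | 5 | 4 | 5 | 2 | 3 | 3 |

Different gadgets share only vertices among $u,v_1,\dots,v_6$, and all edges lie in a gadget or on the wheel with its chords, so these colourings fit together. $\square$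

**Definition 4 (restricted vertex).** A vertex of a larger graph is *restricted* if a copy of $W$, together with its backbone, is attached by identifying $u$ with that vertex, and the copy meets the rest of the graph only there.

By Lemmas 2 and 3, a copy of $W$ allows exactly the colours $1,2,5,6$ at its vertex. So when we look for colourings of a graph with restricted vertices, we may forget the copies of $W$ and merely require colours in $\{1,2,5,6\}$ at the restricted vertices. For example, all four vertices $u_i$ in the proof of Theorem A are restricted. We call $L=\{1,2\}$ and $R=\{5,6\}$ the two *sides*, and the two colours of one side *partners*.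

## Encoding planar $3$-colouring in the colours $1,2,5,6$

### What a backbone path of length two says

Let $p,q$ be adjacent restricted vertices, with a further vertex $m$ (not restricted) adjacent to both, and let $pm$ and $qm$ be backbone edges. Which pairs of distinct colours are possible at $p$ and $q$? For $\{1,2\}$, $\{1,6\}$ and $\{2,6\}$ the colour $4$ works at $m$; for $\{1,5\}$ and $\{5,6\}$ take $1,5\mapsto m=3$ and $5,6\mapsto m=3$, respectively. For $\{2,5\}$, $m$ would need a colour in $\{4,5,6\}\cap\{1,2,3\}=\emptyset$. So exactly the pair $\{2,5\}$ is forbidden, in addition to equal colours. Merging $2$ and $5$ into one class turns the four colours into three classes, and the condition becomes "different classes". This looks like $3$-colouring.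

The direct construction is to put such a triangle on every edge of a planar graph $H$. It encodes $3$-colourability, but the backbone then contains a subdivision of $H$, and it has a cycle as soon as $H$ has one. To keep a forest, the colour of a vertex has to be copied to a vertex that lies in another backbone component.

### The equality gadget $E(a,b')$

Take restricted vertices $a,b,c,d,b',c',d'$, a $K_4$ on $\{a,b,c,d\}$, a $K_4$ on $\{b,b',c',d'\}$, and the backbone edges $ac,\ ad,\ b'c',\ b'd'$, besides those of the copies of $W$. (These letters have nothing to do with those in $D(a,b,c)$.) An example of a colouring is $a=1$, $b=2$, $\{c,d\}=\{5,6\}$, $b'=1$, $\{c',d'\}=\{5,6\}$.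

**Lemma 4.** In every colouring of $E(a,b')$, $f(a)=f(b')\in\{1,2,5,6\}$. Conversely, each common colour in $\{1,2,5,6\}$ at $a$ and $b'$ extends to a colouring of $E(a,b')$. The vertices $a$ and $b'$ lie in different backbone components, the backbone is acyclic, and the gadget has a planar drawing with $a$ and $b'$ on the outer face.

**Step 1: equality is forced.** The vertices $a,b,c,d$ are restricted and pairwise adjacent, so they use each of $1,2,5,6$ once. The vertices $c$ and $d$ are joined to $a$ by backbone edges, and partners differ by $1$, so neither $c$ nor $d$ has the partner of $f(a)$. Hence $f(b)$ is the partner of $f(a)$. The same argument in the other $K_4$, with $b'$ in the role of $a$, shows that $f(b)$ is the partner of $f(b')$. Partners are unique, so $f(a)=f(b')$.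

**Step 2: extension.** Let $f(a)=f(b')=i\in\{1,2,5,6\}$. Let $b$ take the partner of $i$, and let $c,d$, respectively $c',d'$, take the two colours of the opposite side. Each $K_4$ then has four distinct colours. The backbone edges join opposite sides, so their differences are at least $5-2=3$. Lemma 3 colours the copies of $W$.

**Step 3: shape.** Apart from the trees in the copies of $W$, each attached at one vertex, the backbone components are the star on $a,c,d$, the single vertex $b$, and the star on $b',c',d'$. Draw the first $K_4$ with $a$ and $b$ on its outer face and the second with $b$ and $b'$ on its outer face, and glue them at $b$. Then $a$ and $b'$ lie on the outer face. Each copy of $W$ is glued at one vertex and can be drawn small, in a face at that vertex, without separating $a$ and $b'$ from the outer face. $\square$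

### The reduction to a spanning forest

Let $H$ be a planar graph. We may assume that $H$ is connected: joining two components by an edge preserves planarity, and it preserves $3$-colourability, since the colours on one component may be permuted to make the ends of the new edge differ; removing edges never destroys a $3$-colouring.

Make all vertices of $H$ restricted. Replace each edge $e=uv$ by restricted vertices $u_e,v_e$, an unrestricted vertex $m_e$, gadgets $E(u,u_e)$ and $E(v,v_e)$, and a triangle $u_ev_em_e$ with backbone edges $u_em_e$ and $v_em_e$. The edge $u_ev_e$ is an ordinary edge, and the edge $uv$ itself is gone. Attach one copy of $W$ to each restricted vertex, even if it belongs to several pieces. Call the result $G_0$ and its backbone $F_0$.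

**Step 1: $G_0$ is planar and connected, and $F_0$ is a spanning forest.** We check that the instance has the right shape. The piece that replaces $e$ is a chain from $u$ to $v$: the gadget $E(u,u_e)$, then the triangle, then $E(v,v_e)$, consecutive parts sharing one vertex. By Lemma 4 it can be drawn with $u$ and $v$ on its outer face, so it fits into a thin strip along $e$ in a plane drawing of $H$. The copies of $W$ are glued at single vertices. So $G_0$ is planar, and it is connected because $H$ and each piece are.

Apart from the backbone trees of the copies of $W$, each attached at a single vertex, the components of $F_0$ are the stars at the vertices $u$ of $H$, with two leaves $c,d$ for each incident edge; for each $e$, the path $u_em_ev_e$ with two extra leaves $c',d'$ at each of $u_e$ and $v_e$; and the single vertices $b$. All of these are trees.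

**Step 2: a colouring of $(G_0,F_0)$ gives a $3$-colouring of $H$.** Let $f$ be a colouring and $e=uv$ an edge of $H$. By Lemma 4, $f(u)=f(u_e)$ and $f(v)=f(v_e)$. Since $u_e\sim v_e$, $f(u)\ne f(v)$. Because of $m_e$, $\{f(u),f(v)\}\ne\{2,5\}$. All colours on $V(H)$ lie in $\{1,2,5,6\}$. The map $1\mapsto1$, $2,5\mapsto2$, $6\mapsto3$ identifies only $2$ and $5$, so applied to $f$ it gives a proper $3$-colouring of $H$.

**Step 3: a $3$-colouring of $H$ gives a colouring of $(G_0,F_0)$.** Colour $H$ properly with the three colours $1,2,6$. For each $e=uv$ put $f(u_e)=f(u)$, $f(v_e)=f(v)$ and $f(m_e)=4$. Then $f(u_e)\neq f(v_e)$, and $4$ is at distance $3,2,2$ from $1,2,6$, so the triangle is in order. By Lemma 4 the colouring extends to all equality gadgets, and by Lemma 3 to the copies of $W$ at all restricted vertices.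

### From a spanning forest to a spanning tree

Theorem C asks for a spanning tree, so we must connect the backbone components without changing whether a colouring exists.

**Step 4: a free connection.** While the backbone is disconnected, choose an edge $gh$ of the current graph that joins two different backbone components; it exists because the graph is connected. Add a new path $g\,m\,m'\,h$ alongside it, with $m,m'$ new and all three edges in the backbone. The graph stays planar and connected. The backbone stays acyclic, because $g$ and $h$ were in different components, and the number of components drops by one. Any colouring of the new pair restricts to the old one. For the converse we claim: for all $i,j\in\{1,\dots,6\}$ there are $k,l\in\{1,\dots,6\}$ with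
$$|i-k|\ge2,\qquad|k-l|\ge2,\qquad|l-j|\ge2.\tag{5}$$

If $i,j\le2$, take $(k,l)=(4,6)$. If $i,j\ge5$, take $(k,l)=(3,1)$. In all other cases one of the following holds: $i\le4$ and $j\ge3$; or $i\ge3$ and $j\le4$. Indeed, if the first fails, then $i\ge5$ or $j\le2$. If $i\ge5$, then $j\le4$, since $i,j$ are not both at least $5$. If $j\le2$, then $i\ge3$, since they are not both at most $2$. Both times the second holds. Now $6$ is at distance at least $2$ from every colour at most $4$, and $1$ is at distance at least $2$ from every colour at least $3$. So in the first case $(k,l)=(6,1)$ works, and in the second $(k,l)=(1,6)$ works. This proves (5), and with $i=f(g)$ and $j=f(h)$ every colouring extends to $m,m'$.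

**Step 5: conclusion.** This step collects the complexity statement. Let $(G,T)$ be the pair at the end of Step 4. Then $G$ is planar, $T$ is a spanning tree of $G$, and by Steps 2, 3 and 4, $\mathrm{BBC}_2(G,T)\le6$ if and only if $H$ is $3$-colourable. The size of $(G_0,F_0)$ is linear in $|V(H)|+|E(H)|$, since every gadget has constant size, and Step 4 adds two vertices for each component that it removes, so the whole construction takes polynomial time. The problem is in NP, a colouring being a certificate that is checked edge by edge. Since $3$-colourability of planar graphs is NP-complete (Garey, Johnson, Stockmeyer), deciding $\mathrm{BBC}_2(G,T)\le6$ is NP-complete. This proves Theorem C. $\blacksquare$
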